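\title{Hurwitz numbers and the equivariant Ehrhart series of a transportation polytope}

\begin{abstract}
We prove that the generating function of the Hurwitz numbers $H_g(\lambda)$, summed over the genus, is given by the $S_n$-equivariant Ehrhart series of the polar of the centered transportation polytope $T(n,n-1)$, evaluated at a permutation of cycle type $\lambda$. The formula extends to the group $S_n\times S_{n-1}$ of row and column permutations, where double Hurwitz numbers appear. Both results follow from a probabilistic formula: after normalization, every generating function of double Hurwitz numbers is the probability that a random invariant bipartite graph satisfies a Hall-type condition. The proof decomposes such graphs canonically into three blocks, reads the decomposition as a triangular factorization of an infinite matrix, and computes the principal minors of this matrix in two ways. One computation gives the probabilities, the other gives Frobenius' character formula for Hurwitz numbers.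
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Hurwitz numbers}
Let $n\ge2$, let $\lambda\vdash n$ be a partition with $\ell(\lambda)$ parts, and fix $\sigma\in S_n$ of cycle type $\lambda$. For $g\ge0$ put $m=n+\ell(\lambda)-2+2g$. The \emph{Hurwitz number} $H_g(\lambda)$ is the number of $m$-tuples $(\tau_1,\dots,\tau_m)$ of transpositions in $S_n$ such that $\tau_1\cdots\tau_m=\sigma$ and $\tau_1,\dots,\tau_m$ generate a transitive subgroup of $S_n$. Conjugation shows that it does not depend on the choice of $\sigma$. By the Riemann--Hurwitz formula, $g$ is the genus of the branched covering of the sphere that the tuple encodes; we use only the combinatorial definition. Collect all genera in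
\[
\mathcal F(\lambda;t)=\sum_{g\ge0}H_g(\lambda)\,\frac{t^{\,n+\ell(\lambda)-2+2g}}{(n+\ell(\lambda)-2+2g)!}.
\]
This series is the Taylor expansion at $t=0$ of a Laurent polynomial in $e^t$ (see Lemma~\ref{lem:frobenius}), and we write $\mathcal F(\lambda;-\log X)$ for the Laurent polynomial in $X$ obtained by setting $e^{-t}=X$. For $n=2$ there is only one transposition, so $\mathcal F((1,1);t)=\cosh t-1$ and $\mathcal F((2);t)=\sinh t$.

\subsection{The transportation polytope}
The transportation polytope $T(a,b)$ is the set of real $a\times b$ matrices with non-negative entries, all row sums equal to $b$ and all column sums equal to $a$. We work with $T=T(n,n-1)$, which is a simple polytope (Remark~\ref{rem:h}). Recall that the $h$-polynomial of a simple polytope with $f_k$ faces of dimension $k$ is $\sum_kf_k(X-1)^k$. With $\Phi_n$ the $h$-polynomial of $T(n,n-1)$, the following formula is known \cite[Theorem~3.1]{RS}: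
\begin{equation}\label{eq:known}
\mathcal F((1^n);t)=\frac{e^{t\binom n2}}{n!}\,(1-e^{-t})^{2n-2}\,\Phi_n(e^{-t}).
\end{equation}
The partition $(1^n)$ is the cycle type of the identity, and $S_n$ acts on $T$ by permuting rows. It is therefore natural to ask whether $\mathcal F(\lambda;t)$ is the value at $\sigma$ of a class function attached to this action. Lattice points provide such a class function.

Let $\mathbf 1$ be the all-ones $n\times(n-1)$ matrix, the center of $T$, and let $V$ be the space of real $n\times(n-1)$ matrices with all row and column sums zero, so that $\dim V=(n-1)(n-2)$. Then $T_c=T-\mathbf 1=\{v\in V: v_{ij}\ge-1\}$ is a full-dimensional polytope in $V$ with the origin in its interior. Let $M=V\cap\mathbb Z^{n\times(n-1)}$, let $M^*=\mathrm{Hom}(M,\mathbb Z)\subset V^*$ be the dual lattice, and let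
\[
T_c^\circ=\{\xi\in V^*:\ \xi(v)\ge-1\ \text{ for all }v\in T_c\}
\]
be the polar of $T_c$. The group $S_n\times S_{n-1}$ permutes rows and columns of matrices. It preserves $V$, $M$ and $T_c$, so it acts on $V^*$ preserving $M^*$ and $T_c^\circ$. The \emph{equivariant Ehrhart series} in the sense of Stapledon is $\sum_{s\ge0}\chi_sX^s$, where $\chi_s$ is the permutation character on $M^*\cap sT_c^\circ$. Its value at $(\sigma,\tau)\in S_n\times S_{n-1}$ is
\[
\mathrm{Ehr}(\sigma,\tau;X)=\sum_{s\ge0}\#\{\xi\in M^*\cap sT_c^\circ:\ (\sigma,\tau)\xi=\xi\}\,X^s .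
\]
It depends only on the cycle types $\lambda\vdash n$ and $\nu\vdash n-1$ of $\sigma$ and $\tau$, and we also denote it by $\mathrm{Ehr}(\lambda,\nu;X)$. The series for the action of $S_n$ on rows alone is $\mathrm{Ehr}(\lambda;X)=\mathrm{Ehr}(\lambda,(1^{n-1});X)$. Let $\rho$ be the permutation representation of $S_n\times S_{n-1}$ on the space $\mathbb C^{n(n-1)}$ of $n\times(n-1)$ matrices. Inside determinants we write $\rho(\lambda,\nu)=\rho(\sigma,\tau)$ and $\rho(\lambda)=\rho(\sigma,\mathrm{id})$.

To see which formula to expect, start from the identity permutation. The ordinary Ehrhart series of $T_c^\circ$ is $\Phi_n(X)/(1-X)^{\dim V+1}$ (Remark~\ref{rem:h}). Since $\dim V+1+(2n-2)=n(n-1)+1$, formula \eqref{eq:known} says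
\[
\mathrm{Ehr}((1^n);X)=\frac{n!\,X^{\binom n2}\,\mathcal F((1^n);-\log X)}{(1-X)\,(1-X)^{n(n-1)}}.
\]
The factor $(1-X)^{-n(n-1)}$ counts the non-negative integer $n\times(n-1)$ matrices by the sum of their entries. A matrix fixed by $\sigma$ is constant on each orbit $O$ of $\sigma$ on the matrix positions, so the fixed matrices are counted by $\prod_O(1-X^{|O|})^{-1}=\det(\mathrm{Id}-X\rho(\lambda))^{-1}$. The simplest guess is thus to replace $(1^n)$ by $\lambda$ and $(1-X)^{n(n-1)}$ by the determinant. This is Conjecture~4 of \cite{RS}, and it is true.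

\begin{theorem}\label{thm:single}
For all $n\ge2$ and $\lambda\vdash n$,
\[
\mathrm{Ehr}(\lambda;X)=\frac{n!\,X^{\binom n2}\,\mathcal F(\lambda;-\log X)}{(1-X)\,\det(\mathrm{Id}-X\rho(\lambda))},
\]
where the left side is the expansion at $X=0$ of the rational function on the right.
\end{theorem}

\subsection{Column permutations and double Hurwitz numbers}
For a partition $\lambda\vdash n$ let $z_\lambda=n!/|C_\lambda|$, where $C_\lambda$ is the conjugacy class of cycle type $\lambda$. Let $n\ge1$ and $\lambda,\kappa\vdash n$, and fix $\sigma$ of type $\lambda$. The \emph{double Hurwitz number} $H_g(\lambda,\kappa)$ is the number of tuples $(\tau_1,\dots,\tau_m,\pi)$ with $m=\ell(\lambda)+\ell(\kappa)-2+2g$, the $\tau_i$ transpositions, $\pi$ of type $\kappa$, $\tau_1\cdots\tau_m\pi=\sigma$, and $\langle\tau_1,\dots,\tau_m,\pi\rangle$ transitive. Put $\mathcal F_{\lambda,\kappa}(t)=\sum_{g\ge0}H_g(\lambda,\kappa)\,t^m/m!$. This is again a Laurent polynomial in $e^t$ (Lemma~\ref{lem:frobenius}). For $\kappa=(1^n)$ we have $\pi=\mathrm{id}$, so $\mathcal F_{\lambda,(1^n)}(t)=\mathcal F(\lambda;t)$.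 Let $\nu\cup(1)$ denote $\nu$ with one more part equal to $1$.

\begin{theorem}\label{thm:double}
For all $n\ge2$, $\lambda\vdash n$ and $\nu\vdash n-1$,
\[
\mathrm{Ehr}(\lambda,\nu;X)=\frac{z_{\nu\cup(1)}\,X^{\binom n2}\,\mathcal F_{\lambda,\nu\cup(1)}(-\log X)}{(1-X)\,\det(\mathrm{Id}-X\rho(\lambda,\nu))}.
\]
\end{theorem}

Theorem~\ref{thm:single} is the case $\nu=(1^{n-1})$, because $z_{(1^n)}=n!$.

\subsection{Random invariant graphs}\label{subsec:graphs}
Theorem~\ref{thm:double} only reaches partitions $\kappa$ with a part equal to $1$. It is a special case of a statement about random graphs that holds for all $\kappa$.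

Let $I$ (the \emph{rows}) and $J$ (the \emph{columns}) be finite sets with permutations $\sigma$ of $I$ and $\tau$ of $J$, and let $X\in(0,1)$. A subset $B\subseteq I\times J$ is a bipartite graph on $I\sqcup J$. The \emph{random invariant graph} is the union $B$ of a random collection of orbits of the cyclic group $\langle\sigma\times\tau\rangle$ on $I\times J$, where each orbit $O$ is included independently with probability $1-X^{|O|}$. For $Y\subseteq J$ let $N(Y)\subseteq I$ be the set of rows adjacent to a column in $Y$, and put
\[
f(Y)=|N(Y)|-|Y| .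
\]
A graph is \emph{semistable} if $|I|=|J|$ and $f(Y)\ge0$ for all $Y\subseteq J$. By Hall's marriage theorem this means that it has a perfect matching. In a semistable graph a set $Y$ is \emph{tight} if $f(Y)=0$. For $|I|=|J|=n\ge1$ and a cycle $d\subseteq J$ of $\tau$ let
\[
Q_{\sigma,\tau,d}(X)=\Pr[\,B\text{ is semistable and }\emptyset\text{ is the only tight set disjoint from }d\,].
\]
All probabilities in this model are finite sums of products of factors $X^{|O|}$ and $1-X^{|O|}$, hence polynomials in $X$. Relabeling rows and columns shows that $Q_{\sigma,\tau,d}$ depends only on the cycle types of $\sigma,\tau$ and on $|d|$.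

\begin{theorem}\label{thm:prob}
For all $n\ge1$, all $\lambda,\kappa\vdash n$, all $\sigma,\tau\in S_n$ of types $\lambda,\kappa$, and every cycle $d$ of $\tau$,
\[
Q_{\sigma,\tau,d}(X)=z_\kappa\,(1-X^n)\,X^{\binom n2}\,\mathcal F_{\lambda,\kappa}(-\log X).
\]
\end{theorem}

Section~\ref{sec:hexagon} computes all the objects for $n=3$. Section~\ref{sec:lattice} deduces Theorem~\ref{thm:double} from Theorem~\ref{thm:prob}. For the latter, Section~\ref{sec:frobenius} identifies the series $\mathcal F_{\lambda,\kappa}$ as the coefficients of $\log Z(\zeta)$ for an explicit sum $Z(\zeta)$ of products of Schur functions, and Section~\ref{sec:decomp} identifies the probabilities $Q$ as the coefficients of $\log S(\zeta)$, where $S(\zeta)$ is the generating function of semistable graphs. The heart of the paper is the identity $Z(\zeta)=S(\zeta)Z(X\zeta)$ of Section~\ref{sec:factor}. Section~\ref{sec:conclusion} concludes the proof and draws consequences. Unless stated otherwise, $X$ is a fixed real number in $(0,1)$; an identity between Laurent polynomials that holds on $(0,1)$ holds identically. We write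 $[n]=\{1,\dots,n\}$.

\section{The hexagon}\label{sec:hexagon}

For $n=2$ the space $V$ is zero and $\mathrm{Ehr}(\lambda;X)=1/(1-X)$. Theorem~\ref{thm:single} then reads $2X\mathcal F=\det(\mathrm{Id}-X\rho)$, and indeed both sides are $(1-X)^2$ for $\lambda=(1,1)$ and $1-X^2$ for $\lambda=(2)$. The first case with geometry is $n=3$.

\emph{Factorizations.} Every odd permutation in $S_3$ is a transposition. Hence, for $m\ge1$ of the same parity as $\sigma$, the first $m-1$ transpositions can be chosen freely and the last one is determined, which gives $3^{m-1}$ tuples with product $\sigma$. Two distinct transpositions generate $S_3$, so the intransitive tuples are the constant ones. There are three of them for $\sigma=\mathrm{id}$, one for $\sigma$ a transposition, and none for a $3$-cycle. Summing $t^m/m!$ gives the second column of the table below, and the substitution $e^{-t}=X$ gives the third; for $\lambda=(1,1,1)$ one finds $1-9X^2+16X^3-9X^4+X^6=(1-X)^4(1+4X+X^2)$.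

\emph{Lattice points.} An element of $V$ has rows $(a_i,-a_i)$ with $a_1+a_2+a_3=0$, and $T_c$ is the hexagon $|a_i|\le1$. Let $\varepsilon_i\in M^*$ be the functional $a\mapsto a_i$. Then $\varepsilon_1+\varepsilon_2+\varepsilon_3=0$, any two of the $\varepsilon_i$ form a basis of $M^*$, and $T_c^\circ$ is the hexagon with vertices $\pm\varepsilon_i$ (Figure~\ref{fig:hexagon}). The boundary of $sT_c^\circ$ carries $6s$ lattice points for $s\ge1$, so $sT_c^\circ$ contains $3s^2+3s+1$ of them. The transposition $(1\,2)$ fixes the $2s+1$ points $k\varepsilon_3$ with $|k|\le s$, and a $3$-cycle is a rotation, which fixes only the origin. Summing over $s$ gives the last column.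
\[
\begin{array}{c|c|c|c|c}
\lambda&\mathcal F(\lambda;t)&6X^3\mathcal F&\det(\mathrm{Id}-X\rho)&\mathrm{Ehr}(\lambda;X)\\ \hline
(1,1,1)&\frac{\cosh3t-1}{3}-3(\cosh t-1)&(1-X)^4(1+4X+X^2)&(1-X)^6&\frac{1+4X+X^2}{(1-X)^3}\\[3pt]
(2,1)&\frac{\sinh3t}{3}-\sinh t&(1-X^2)^3&(1-X)^2(1-X^2)^2&\frac{1+X}{(1-X)^2}\\[3pt]
(3)&\frac{\cosh3t-1}{3}&(1-X^3)^2&(1-X^3)^2&\frac1{1-X}
\end{array}
\]
In each row, the last entry is the third divided by $(1-X)$ times the fourth, as Theorem~\ref{thm:single} asserts.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]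
\draw[dashed] (240:1.25)--(60:1.25);
\draw[thick] (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle;
\foreach \a in {0,60,120,180,240,300} \fill (\a:1) circle (1.3pt);
\fill (0,0) circle (1.3pt);
\node[right] at (0:1) {$E_{11}$};
\node[right] at (60:1.05) {$E_{32}$};
\node[left] at (120:1.05) {$E_{21}$};
\node[left] at (180:1) {$E_{12}$};
\node[left] at (240:1.05) {$E_{31}$};
\node[right] at (300:1.05) {$E_{22}$};
\end{tikzpicture}
\caption{The polar polytope $T_c^\circ$ of $T(3,2)$ and its seven lattice points. Each vertex is the restriction to $V$ of a coordinate functional and is labeled by the corresponding matrix unit $E_{ij}$. Two vertices are adjacent when they lie in different rows and different columns. The dashed line is fixed by the exchange of rows $1$ and $2$.}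
\label{fig:hexagon}
\end{figure}

\emph{Graphs.} The third column has a third meaning. The matrix units $E_{i1}$ and $E_{i2}$, paired with $V$, give $\varepsilon_i$ and $-\varepsilon_i$. Every lattice point lies in the cone over an edge of the hexagon, so it is represented by a matrix $A=aE_{i1}+bE_{k2}$ with $i\ne k$ and integers $a,b\ge0$. This matrix is unique, and the point lies in $sT_c^\circ$ exactly when $a+b\le s$. The set $B$ of positions where $A$ vanishes is a bipartite graph on three rows and two columns in which each column misses at most one row and the two columns do not miss the same row. In other words, $f(Y)\ge1$ for every nonempty set $Y$ of columns. Compute the probability of this event for the random invariant graph with $\tau=\mathrm{id}$. For $\sigma=\mathrm{id}$ there are $1,6,6$ such graphs with $6,5,4$ edges, and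
\[
(1-X)^6+6X(1-X)^5+6X^2(1-X)^4=(1-X)^4(1+4X+X^2).
\]
For $\sigma=(1\,2)$ both columns must be joined to the $2$-cycle, and row $3$ must be joined to some column, which has probability $(1-X^2)^2\cdot(1-X^2)$. For a $3$-cycle both columns must be full, which has probability $(1-X^3)^2$. These are the entries of the third column. The next section shows that the same three steps (a unique non-negative representative, its zero set, a Hall-type condition) work for every $n$.

\section{From lattice points to random graphs}\label{sec:lattice}

Fix $n\ge2$. For $n\times(n-1)$ matrices write $\langle A,x\rangle=\sum A_{ij}x_{ij}$ and $|A|=\sum A_{ij}$. A matrix $A$ is a \emph{lift} of $\xi\in V^*$ if $\xi(v)=\langle A,v\rangle$ for all $v\in V$. Since $V$ is the common kernel of the row sums and column sums, two lifts of the same $\xi$ differ by a matrix of the form $(\alpha_i+\beta_j)$. The quotient $\mathbb Z^{n\times(n-1)}/M$ is torsion-free, so $M$ is a direct summand of $\mathbb Z^{n\times(n-1)}$ and every $\xi\in M^*$ has an integer lift. A point of $M^*$ has many integer lifts, and the difficulty is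 to single out one of them in a way that is compatible with the group action and with the dilations of $T_c^\circ$. The following fact makes this possible.

\begin{lemma}\label{lem:connected}
For every $x\in T$ the support of $x$ is a connected graph on all $2n-1$ rows and columns. If $x$ is a vertex of $T$, its support is a spanning tree.
\end{lemma}

\begin{proof}
Let $I_1$ and $J_1$ be the rows and columns of a connected component of the support. Summing the entries of $x$ in this component by rows and by columns gives $(n-1)|I_1|=n|J_1|$. As $n$ and $n-1$ are coprime, $n$ divides $|I_1|$, so $|I_1|\in\{0,n\}$. If $|I_1|=0$ then $J_1=\emptyset$ and the component is empty, which is impossible. So $|I_1|=n$ and $|J_1|=n-1$. If the support contains a cycle, let $w\in V$ be the matrix with entries $+1,-1$ alternating along the cycle and $0$ elsewhere. Then $x\pm\varepsilon w\in T$ for small $\varepsilon>0$, so $x$ is not a vertex.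
\end{proof}

Call $B\subseteq[n]\times[n-1]$ \emph{feasible} if some $x\in T$ has support contained in $B$. Call a matrix $A$ \emph{reduced} if its entries are non-negative integers and its zero set $\{(i,j):A_{ij}=0\}$ is feasible. Equivalently, $A$ has non-negative integer entries and $\langle A,x\rangle=0$ for some $x\in T$.

\begin{lemma}\label{lem:lift}
Every $\xi\in M^*$ has a unique reduced lift $A$, and for every integer $s\ge0$ we have $\xi\in sT_c^\circ$ if and only if $|A|\le s$.
\end{lemma}

\begin{proof}
\emph{Existence.} Let $A'$ be an integer lift and let $x^*$ be a vertex of $T$ that minimizes $\langle A',\cdot\rangle$. Its support $\Theta$ is a spanning tree. Setting $\alpha_1=0$ and moving outward along $\Theta$, we find integers $\alpha_i,\beta_j$ with $\alpha_i+\beta_j=A'_{ij}$ for all $(i,j)\in\Theta$. Then $A=A'-(\alpha_i+\beta_j)$ is an integer lift of $\xi$ that vanishes on $\Theta$, so $\langle A,x^*\rangle=0$. It remains to see that $A\ge0$. For $e=(i,j)\notin\Theta$ let $w^e\in V$ be the alternating $\pm1$ matrix on the unique cycle of $\Theta\cup\{e\}$, normalized by $w^e_{ij}=1$.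 All other nonzero entries of $w^e$ lie in $\Theta$, where $x^*$ is positive, so $x^*+\varepsilon w^e\in T$ for small $\varepsilon>0$. Minimality of $x^*$ gives $0\le\langle A',w^e\rangle=\langle A,w^e\rangle=A_{ij}$.

\emph{Uniqueness.} Let $A$ and $A_1=A+(\alpha_i+\beta_j)$ be reduced lifts of $\xi$. On $T$ the functionals $\langle A,\cdot\rangle$ and $\langle A_1,\cdot\rangle$ differ by the constant $(n-1)\sum\alpha_i+n\sum\beta_j$. Both are non-negative on $T$ and attain the value $0$, so both have minimum $0$ and the constant vanishes. Choose $x\in T$ with $\langle A,x\rangle=0$. Then also $\langle A_1,x\rangle=0$, so $A$ and $A_1$ both vanish on the support of $x$. Thus $\alpha_i=-\beta_j$ along the edges of a connected spanning graph, which forces all $\alpha_i$ and all $-\beta_j$ to be equal. Hence $A=A_1$.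

\emph{Height.} For $x\in T$ we have $\xi(x-\mathbf 1)=\langle A,x\rangle-|A|$, so the minimum of $\xi$ on $T_c$ is $-|A|$. For $s\ge1$, the condition $\xi\in sT_c^\circ$ says that this minimum is at least $-s$. For $s=0$ both conditions say $\xi=0$, because the reduced lift of $0$ is the zero matrix.
\end{proof}

\begin{remark}
Coprimality enters through Lemma~\ref{lem:connected}, and uniqueness of the lift fails without it. In $T(2,2)$ the antidiagonal vertex has disconnected support, and the matrix units $E_{11}$ and $E_{22}$ both vanish on that support and define the same functional on the space of matrices with zero row and column sums.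
\end{remark}

Feasibility is a Hall-type condition, and the shape $n\times(n-1)$ makes it take a particularly simple form.

\begin{lemma}\label{lem:feasible}
A graph $B\subseteq[n]\times[n-1]$ is feasible if and only if $f(Y)\ge1$ for every nonempty $Y\subseteq[n-1]$.
\end{lemma}

\begin{proof}
We first show that $B$ is feasible if and only if $n|Y|\le(n-1)|N(Y)|$ for all $Y$; this is a case of the Gale--Hoffman supply--demand theorem. If $x\in T$ is supported in $B$, the columns in $Y$ have total sum $n|Y|$, and their nonzero entries lie in the rows $N(Y)$, which have total sum $(n-1)|N(Y)|$. Conversely, replace each row by $n-1$ copies and each column by $n$ copies, and join two copies when the originals are adjacent. A set of column copies whose originals form the set $Y$ has at most $n|Y|$ elements and exactly $(n-1)|N(Y)|$ neighbors. By Hall's theorem there is a perfect matching, and the numbers $x_{ij}$ of matched pairs over $(i,j)$ form a point of $T$ supported in $B$.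

The inequality reads $|N(Y)|\ge|Y|+|Y|/(n-1)$. For $Y\ne\emptyset$ we have $0<|Y|/(n-1)\le1$, and since $|N(Y)|$ is an integer this is equivalent to $|N(Y)|\ge|Y|+1$.
\end{proof}

For $(\sigma,\tau)\in S_n\times S_{n-1}$ consider the random invariant graph on $I=[n]$, $J=[n-1]$, and let
\[
\Pi_{\sigma,\tau}(X)=\Pr[\,f(Y)\ge1\ \text{ for all }\emptyset\ne Y\subseteq[n-1]\,].
\]

\begin{proposition}\label{prop:ehr}
As formal power series in $X$,
\[
(1-X)\,\det(\mathrm{Id}-X\rho(\sigma,\tau))\;\mathrm{Ehr}(\sigma,\tau;X)=\Pi_{\sigma,\tau}(X).
\]
\end{proposition}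

\begin{proof}
If $A$ is the reduced lift of $\xi$, then $(\sigma,\tau)A$ is a lift of $(\sigma,\tau)\xi$, and it is reduced because $T$ is invariant. By uniqueness, $\xi$ is fixed if and only if $A$ is fixed. A point with reduced lift $A$ contributes $\sum_{s\ge|A|}X^s=X^{|A|}/(1-X)$ to the Ehrhart series, so $(1-X)\,\mathrm{Ehr}(\sigma,\tau;X)=\sum_AX^{|A|}$, summed over invariant reduced matrices. Such a matrix is constant on the orbits $O$ of $\langle\sigma\times\tau\rangle$. Its zero set $B$ is invariant and feasible, and it takes an arbitrary positive integer value on each orbit outside $B$. Therefore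
\[
(1-X)\,\mathrm{Ehr}(\sigma,\tau;X)=\sum_{B}\ \prod_{O\not\subseteq B}\frac{X^{|O|}}{1-X^{|O|}},
\]
summed over invariant feasible $B$. The matrix $\rho(\sigma,\tau)$ is a permutation matrix whose cycles are the orbits $O$, and a cycle of length $k$ contributes $1-X^k$ to $\det(\mathrm{Id}-X\rho)$. Multiplying by $\prod_O(1-X^{|O|})$ turns the right side into $\sum_B\prod_{O\subseteq B}(1-X^{|O|})\prod_{O\not\subseteq B}X^{|O|}$, the probability that the random graph is feasible. Now apply Lemma~\ref{lem:feasible}.
\end{proof}

The proof explains the probabilities $1-X^{|O|}$. If an invariant non-negative integer matrix $A$ is chosen with probability proportional to $X^{|A|}$, its values on the orbits are independent, and it vanishes on $O$ with probability $1-X^{|O|}$. The random graph is the zero set of $A$.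

Hurwitz numbers see two partitions of the same integer $n$, so we make the graph square by adding one column.

\begin{lemma}\label{lem:addcolumn}
Let $\hat\tau\in S_n$ extend $\tau\in S_{n-1}$ by the fixed point $n$, and let $d=\{n\}$. Then $Q_{\sigma,\hat\tau,d}=(1-X^n)\,\Pi_{\sigma,\tau}$.
\end{lemma}

\begin{proof}
We claim that the event defining $Q_{\sigma,\hat\tau,d}$ is the conjunction of (a) $f(Y)\ge1$ for all nonempty $Y\subseteq[n-1]$, and (b) $N(\{n\})\ne\emptyset$. If the event holds, nonempty sets disjoint from $d$ have $f\ge0$ and $f\ne0$, which is (a), and $f(\{n\})\ge0$, which is (b). Conversely, assume (a) and (b). We only have to check $f(Y)\ge0$ for $Y\ni n$. For $Y=\{n\}$ this is (b), and otherwise $f(Y)\ge f(Y\setminus\{n\})-1\ge0$ by (a).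

The sets $[n]\times[n-1]$ and $[n]\times\{n\}$ are unions of orbits, so (a) and (b) are independent, and (a) has probability $\Pi_{\sigma,\tau}$. Event (b) fails when all orbits in $[n]\times\{n\}$ are absent. Their sizes add up to $n$, so this has probability $X^n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:double}, assuming Theorem~\ref{thm:prob}]
The permutation $\hat\tau$ has type $\kappa=\nu\cup(1)$. Comparing Lemma~\ref{lem:addcolumn} with Theorem~\ref{thm:prob} and canceling $1-X^n$ gives
\begin{equation}\label{eq:Pi}
\Pi_{\sigma,\tau}(X)=z_{\nu\cup(1)}\,X^{\binom n2}\,\mathcal F_{\lambda,\nu\cup(1)}(-\log X)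
\end{equation}
on $(0,1)$, hence identically. Insert this into Proposition~\ref{prop:ehr}.
\end{proof}

\begin{remark}\label{rem:h}
We justify the description of $\mathrm{Ehr}((1^n);X)$ used in the introduction. The nonempty faces of $T$ are the sets $T_B=\{x\in T:\mathrm{supp}\,x\subseteq B\}$ with $B$ feasible. Let $x^*$ be a vertex of $T_B$ with support the spanning tree $\Theta\subseteq B$. For small $\varepsilon>0$ the point $x^*+\varepsilon\sum_{e\in B\setminus\Theta}w^e$ of $T$ has support exactly $B$, so $B\mapsto T_B$ is a bijection onto the nonempty faces, and $\dim T_B$ is the dimension of the space of elements of $V$ supported in $B$. The $w^e$ with $e\in B\setminus\Theta$ are a basis of this space, because an element of $V$ supported on a tree vanishes (remove leaves one at a time). Hence $\dim T_B=|B|-(2n-2)$. In particular a vertex lies on $n(n-1)-(2n-2)=\dim V$ edges, so $T$ is simple. With $\delta=\dim V$,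
\[
\Pi_{\mathrm{id},\mathrm{id}}(X)=(1-X)^{2n-2}\sum_kf_k\,(1-X)^kX^{\delta-k}=(1-X)^{2n-2}X^\delta\,\Phi_n(1/X),
\]
and $X^\delta\Phi_n(1/X)=\Phi_n(X)$ by the Dehn--Sommerville relations. Proposition~\ref{prop:ehr} gives $\mathrm{Ehr}((1^n);X)=\Phi_n(X)/(1-X)^{\delta+1}$. Thus Theorem~\ref{thm:single} for $\lambda=(1^n)$ is equivalent to \eqref{eq:known}. The proofs below do not use \eqref{eq:known}.
\end{remark}

\section{The character formula for Hurwitz numbers}\label{sec:frobenius}

Factorizations without the transitivity condition can be counted with characters, and the transitive ones are then extracted by a logarithm. For this we need to know that $\mathcal F_{\lambda,\kappa}$ counts all transitive tuples, of every length. This is the Riemann--Hurwitz formula, and it has a short direct proof.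

\begin{lemma}\label{lem:RH}
If $\tau_1\cdots\tau_m\pi=\sigma$ with transpositions $\tau_i$, with $\sigma,\pi$ of types $\lambda,\kappa$, and with $\langle\tau_1,\dots,\tau_m,\pi\rangle$ transitive, then $m=\ell(\lambda)+\ell(\kappa)-2+2g$ for an integer $g\ge0$.
\end{lemma}

\begin{proof}
Multiply $\pi$ on the left by $\tau_m,\tau_{m-1},\dots,\tau_1$ in turn. Each step joins two cycles of the current product or cuts one cycle in two. With $a$ joins and $b$ cuts, $m=a+b$ and $\ell(\lambda)=\ell(\kappa)-a+b$, so $m=\ell(\lambda)+\ell(\kappa)-2+2(a-\ell(\kappa)+1)$. Follow the orbits of the group generated by $\pi$ and the transpositions used so far. There are $\ell(\kappa)$ orbits at the start and one at the end, and each step merges at most two orbits. A transposition that merges two orbits exchanges points in different cycles of the current product, so it is a join. Hence $a\ge\ell(\kappa)-1$.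
\end{proof}

Let $p=(p_1,p_2,\dots)$ and $p'=(p'_1,p'_2,\dots)$ be two sets of variables with $\deg p_i=\deg p'_i=i$, to be read as power sums. Put $p_\lambda=\prod_ip_{\lambda_i}$ and $p_\sigma=p_\lambda$ for $\sigma$ of type $\lambda$. Let $\chi^\mu$ be the irreducible character of $S_n$ indexed by $\mu\vdash n$, and $f^\mu=\chi^\mu(1)$. The Schur and complete symmetric functions are
\[
s_\mu=\sum_{\lambda\vdash n}\chi^\mu(\lambda)\frac{p_\lambda}{z_\lambda},\qquad h_n=\frac1{n!}\sum_{\sigma\in S_n}p_\sigma,
\]
with $h_0=1$ and $h_n=0$ for $n<0$, and $s'_\mu,h'_n$ are the same polynomials in $p'$. The content of $\mu$ is $\mathrm{ct}(\mu)=\sum(c-r)$, summed over the cells in row $r$ and column $c$ of the diagram of $\mu$. We use the following standard facts.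
\begin{itemize}
\item A central element of $\mathbb Q[S_n]$ acts on the irreducible representation $\mu$ by a scalar $\omega_\mu$, and its coefficient of $\sigma$ is $\frac1{n!}\sum_\mu f^\mu\omega_\mu\chi^\mu(\sigma^{-1})$.
\item The sum $\mathcal K_\kappa$ of all permutations of type $\kappa$ acts on $\mu$ by $\frac{n!}{z_\kappa}\chi^\mu(\kappa)/f^\mu$, and the sum $\theta$ of all transpositions acts by $\mathrm{ct}(\mu)$.
\item (Exponential formula.) If $a_n=\sum\prod_bc_{|b|}$ for all $n\ge0$, summed over the set partitions of $[n]$ with blocks $b$, then $\sum_{n\ge0}a_n\zeta^n/n!=\exp\big(\sum_{n\ge1}c_n\zeta^n/n!\big)$.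
\end{itemize}
Define, with the sum over all partitions including the empty one,
\[
Z(\zeta)=\sum_\mu\zeta^{|\mu|}\,X^{-\mathrm{ct}(\mu)}\,s_\mu s'_\mu .
\]

\begin{lemma}\label{lem:frobenius}
Every $\mathcal F_{\lambda,\kappa}(t)$ is the expansion of a Laurent polynomial in $e^t$, and
\[
\log Z(\zeta)=\sum_{n\ge1}\zeta^n\sum_{\lambda,\kappa\vdash n}\frac{p_\lambda}{z_\lambda}\,p'_\kappa\,\mathcal F_{\lambda,\kappa}(-\log X).
\]
\end{lemma}

\begin{proof}
We first work over $\mathbb Q[[t]]$ with $X=e^{-t}$. Let $\mathcal G_{\lambda,\kappa}(t)$ be the sum of $t^m/m!$ over all tuples $(\tau_1,\dots,\tau_m,\pi)$ with product $\sigma$ and $\pi$ of type $\kappa$, transitive or not. It is the coefficient of $\sigma$ in the central element $e^{t\theta}\mathcal K_\kappa$. By the first two facts, and since $\sigma^{-1}$ has type $\lambda$,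
\[
\mathcal G_{\lambda,\kappa}(t)=\frac1{z_\kappa}\sum_{\mu\vdash n}\chi^\mu(\lambda)\chi^\mu(\kappa)\,e^{t\,\mathrm{ct}(\mu)},
\qquad\text{hence}\qquad
\sum_{n\ge0}\zeta^n\sum_{\lambda,\kappa\vdash n}\frac{p_\lambda}{z_\lambda}\,p'_\kappa\,\mathcal G_{\lambda,\kappa}=Z(\zeta).
\]
The first formula is Frobenius' formula.

Given a tuple, the orbits of $\langle\tau_1,\dots,\tau_m,\pi\rangle$ partition $[n]$ into $\sigma$-invariant blocks $b$. Each $\tau_i$ moves two points of a single block, and the $m_b$ transpositions in $b$, in their given order, form together with $\pi|_b$ a transitive tuple with product $\sigma|_b$. (A block of size one carries the empty list and the trivial $\pi|_b$, so $\mathcal F_{(1),(1)}=1$.) Conversely, transitive tuples on the blocks can be interleaved in $m!/\prod_bm_b!$ ways, because permutations of different blocks commute. Write $\mathcal G_\sigma=\sum_\kappa p'_\kappa\mathcal G_{\lambda,\kappa}$ and $\mathcal F_\sigma=\sum_\kappa p'_\kappa\mathcal F_{\lambda,\kappa}$. By Lemma~\ref{lem:RH}, $\mathcal F_\sigma$ counts all transitive tuples, so $\mathcal G_\sigma=\sum\prod_b\mathcal F_{\sigma|_b}$,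 summed over partitions of $[n]$ into $\sigma$-invariant blocks. A permutation together with such a partition is the same as a set partition with a permutation on each block, and $p_\sigma=\prod_bp_{\sigma|_b}$. So the exponential formula applies to $a_n=\sum_{\sigma\in S_n}p_\sigma\mathcal G_\sigma$ and $c_n=\sum_{\sigma\in S_n}p_\sigma\mathcal F_\sigma$. Since $S_n$ has $n!/z_\lambda$ elements of type $\lambda$, this is the claimed identity over $\mathbb Q[[t]]$.

Each coefficient of $\log Z$ is a polynomial with rational coefficients in the coefficients of $Z$, hence a Laurent polynomial in $X$. The substitution $X=e^{-t}$ embeds $\mathbb Q[X^{\pm1}]$ into $\mathbb Q[[t]]$, so the $\mathcal F_{\lambda,\kappa}$ are these Laurent polynomials, and the identity can be evaluated at any $X\in(0,1)$.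
\end{proof}

\section{Two decompositions of random invariant graphs}\label{sec:decomp}

Semistability is a condition on all sets of columns at once, and its probability is hard to compute directly. Instead we show that every graph decomposes uniquely into a semistable block and two blocks of one-sided types. Adding up the probabilities of all decompositions gives $1$, and this relation will determine the probability of semistability. The decomposition is of Harder--Narasimhan type, which explains the terminology.

We call subsets of $I$ and $J$ \emph{invariant} if they are preserved by $\sigma$ and $\tau$ respectively. Four facts are used throughout.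
\begin{itemize}
\item[(F1)] $f$ is submodular: $f(Y\cup Y')+f(Y\cap Y')\le f(Y)+f(Y')$, because $N(Y\cup Y')=N(Y)\cup N(Y')$ and $N(Y\cap Y')\subseteq N(Y)\cap N(Y')$. Consequently the minimizers of $f$ are closed under union and intersection: if $f(Y)=f(Y')=f_{\min}$, the left side is at least $2f_{\min}$ and the right side equals $2f_{\min}$.
\item[(F2)] $N(\tau Y)=\sigma N(Y)$, because $B$ is invariant under $\sigma\times\tau$. Hence $f(\tau Y)=f(Y)$, and $N(Y)$ is invariant if $Y$ is.
\item[(F3)] For invariant $I_1\subseteq I$ and $J_1\subseteq J$, $\Pr[B\cap(I_1\times J_1)=\emptyset]=\prod_{O\subseteq I_1\times J_1}X^{|O|}=X^{|I_1||J_1|}$.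
\item[(F4)] The restrictions of $B$ to disjoint blocks $I_1\times J_1$ with $I_1,J_1$ invariant are independent, and each is the random invariant graph for the restricted permutations.
\end{itemize}
Fact (F3) is the reason why the equivariant statement is no harder than the case of the identity: the probability of an empty block depends only on its size and not on the cycle types.

\subsection{The three-block decomposition}
A graph on $(I,J)$ is of type
\begin{itemize}
\item[$(-)$] if $N(J)=I$ and $f(Y)>f(J)$ for all $Y\subsetneq J$;
\item[$(0)$] if it is semistable;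
\item[$(+)$] if $f(Y)>0$ for all nonempty $Y\subseteq J$.
\end{itemize}
The empty graph on $I=J=\emptyset$ has all three types. Otherwise type $(-)$ forces $|I|<|J|$: if $J=\emptyset$ then $I=N(J)=\emptyset$, and if $J\ne\emptyset$ then $0=f(\emptyset)>f(J)=|I|-|J|$. Type $(+)$ forces $|I|>|J|$ unless $I=J=\emptyset$: if $J\neq\emptyset$ then $|I|\ge|N(J)|>|J|$, and if $J=\emptyset\ne I$ the inequality is automatic. For invariant $I_1,J_1$ let $P^-(I_1,J_1)$, $P^0(I_1,J_1)$, $P^+(I_1,J_1)$ be the probabilities that the restriction of $B$ to $I_1\times J_1$ has the respective type, and write $P^*_{\sigma,\tau}=P^*(I,J)$.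

\begin{lemma}\label{lem:HN}
For all $(I,\sigma)$ and $(J,\tau)$,
\[
1=\sum X^{|J_-|(|I_0|+|I_+|)+|J_0||I_+|}\;P^-(I_-,J_-)\,P^0(I_0,J_0)\,P^+(I_+,J_+),
\]
summed over all decompositions $I=I_-\sqcup I_0\sqcup I_+$, $J=J_-\sqcup J_0\sqcup J_+$ into invariant subsets.
\end{lemma}

\begin{proof}
Say that a decomposition \emph{fits} $B$ if the nine blocks of $B$ have the following form, where $\ast$ means no condition:
\[
\begin{array}{c|ccc}
&J_-&J_0&J_+\\ \hline
I_-&(-)&\ast&\ast\\
I_0&\emptyset&(0)&\ast\\
I_+&\emptyset&\emptyset&(+)
\end{array}
\]
By (F3) and (F4), each summand is the probability that the decomposition fits. So we have to show that exactly one invariant decomposition fits each invariant graph $B$. For $*\in\{-,0,+\}$ and $Y\subseteq J_*$ let $f_*(Y)=|N(Y)\cap I_*|-|Y|$ be the function $f$ of the diagonal block.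

\emph{Existence.} By (F1) there are a smallest and a largest minimizer $J_{\min}\subseteq J_{\max}$ of $f$. By (F2) $\tau$ permutes the minimizers, so both sets are invariant. Put $J_-=J_{\min}$, $J_0=J_{\max}\setminus J_{\min}$, $J_+=J\setminus J_{\max}$, and $I_-=N(J_{\min})$, $I_0=N(J_{\max})\setminus N(J_{\min})$, $I_+=I\setminus N(J_{\max})$. These sets are invariant, and the three lower blocks are empty because $N(J_-)=I_-$ and $N(J_0)\subseteq I_-\cup I_0$. On subsets of $J_-$ we have $f_-=f$, and proper subsets of $J_{\min}$ are not minimizers, so the first block has type $(-)$. For $Y\subseteq J_0$ we have $f(J_-\cup Y)=f_{\min}+f_0(Y)$, so $f_0\ge0$ and $f_0(J_0)=0$. Since $I_0\subseteq N(J_0)$, the last equation says $|I_0|=|J_0|$, and the second block has type $(0)$. For $\emptyset\ne Y\subseteq J_+$ we have $f_{\min}<f(J_{\max}\cup Y)=f_{\min}+f_+(Y)$, so the third block has type $(+)$.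

\emph{Uniqueness.} Suppose a decomposition fits $B$. For any $Y\subseteq J$, the set $N(Y)$ contains the disjoint sets $N(Y\cap J_*)\cap I_*$, so
\[
f(Y)\ \ge\ f_-(Y\cap J_-)+f_0(Y\cap J_0)+f_+(Y\cap J_+)\ \ge\ |I_-|-|J_-| .
\]
If the outer terms are equal, the strict inequalities in types $(-)$ and $(+)$ give $J_-\subseteq Y$ and $Y\cap J_+=\emptyset$. The lower bound is attained at both ends of this range. Indeed $N(J_-)=I_-$ by type $(-)$ and the empty blocks. Also $f_0(J_0)\ge0$ and $|I_0|=|J_0|$ give $I_0\subseteq N(J_0)$, so $N(J_-\cup J_0)=I_-\cup I_0$. Hence $f(J_-)=f(J_-\cup J_0)=|I_-|-|J_-|$. Therefore $J_-=J_{\min}$ and $J_-\cup J_0=J_{\max}$, and the row sets are the ones constructed above.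
\end{proof}

\subsection{Splitting off the tight sets that avoid a cycle}
The Hurwitz series are coefficients of a logarithm, so we need the logarithm of the generating function of semistable graphs. Semistable graphs do not split into unordered independent pieces, and the exponential formula does not apply. We compute a logarithmic derivative instead. Differentiating in $p'_r$ marks an $r$-cycle $d$ of $\tau$, and the next lemma splits a semistable graph into a part that contains $d$ and a semistable rest. This is where the probabilities $Q$ come from.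

\begin{lemma}\label{lem:marked}
Let $|I|=|J|=n\ge1$ and let $d$ be a cycle of $\tau$. Then
\[
P^0_{\sigma,\tau}=\sum X^{|I'||J_0|}\;Q_{\sigma|_{I'},\,\tau|_{J'},\,d}\;P^0(I_0,J_0),
\]
summed over all invariant decompositions $I=I'\sqcup I_0$, $J=J'\sqcup J_0$ with $d\subseteq J'$ and $|I'|=|J'|$.
\end{lemma}

\begin{proof}
Say that a decomposition fits $B$ if $B\cap(I'\times J_0)=\emptyset$, the block $(I_0,J_0)$ is semistable, and the block $(I',J')$ is semistable with $\emptyset$ as the only tight set disjoint from $d$. By (F3) and (F4) the summands are the probabilities of fitting. We show that a semistable $B$ has a fitting decomposition, and that a graph with a fitting decomposition is semistable and determines it. Let $f'$ and $f_0$ be the functions of the diagonal blocks.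

Let $B$ be semistable. The tight sets are the minimizers of $f$, since $f(\emptyset)=0$, so they are closed under union. Let $J_0$ be the union of all tight sets disjoint from $d$. It is tight and disjoint from $d$, and it is invariant because $\tau$ preserves $f$ and $d$; this is where we use that $d$ is a whole cycle. Put $I_0=N(J_0)$, $I'=I\setminus I_0$, $J'=J\setminus J_0$. Then $|I_0|=|J_0|$, the block $I'\times J_0$ is empty, and $f_0=f\ge0$ on subsets of $J_0$. For $Y\subseteq J'$ we have $f'(Y)=f(J_0\cup Y)\ge0$. If $Y\subseteq J'\setminus d$ and $f'(Y)=0$, then $J_0\cup Y$ is tight and disjoint from $d$, so $Y\subseteq J_0$ and $Y=\emptyset$. The decomposition fits.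

Conversely, suppose a decomposition fits $B$. Then $f(Y)\ge f_0(Y\cap J_0)+f'(Y\cap J')\ge0$ for all $Y$, so $B$ is semistable. We have $N(J_0)\subseteq I_0$, and $f_0(J_0)\ge0$ forces $N(J_0)=I_0$, so $J_0$ is tight. If $Y$ is tight and disjoint from $d$, the inequality gives $f'(Y\cap J')=0$, hence $Y\cap J'=\emptyset$. So $J_0$ is the union of the tight sets disjoint from $d$, and $I_0=N(J_0)$.
\end{proof}

\subsection{Generating functions}
For $*\in\{-,0,+\}$ and $a,b\ge0$ put
\[
\gamma^*_{a,b}=\frac1{a!\,b!}\sum_{\sigma\in S_a,\ \tau\in S_b}P^*_{\sigma,\tau}\;p_\sigma\,p'_\tau .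
\]
This is homogeneous of degree $a$ in $p$ and $b$ in $p'$. We have $\gamma^*_{0,0}=1$, and for $(a,b)\ne(0,0)$ the polynomials $\gamma^-_{a,b},\gamma^0_{a,b},\gamma^+_{a,b}$ vanish unless $a<b$, $a=b$, $a>b$ respectively. A permutation of $[a]$ with an invariant decomposition into sets of sizes $a_-,a_0,a_+$ is the same as one of the $a!/(a_-!\,a_0!\,a_+!)$ decompositions with a permutation on each part, and $p_\sigma$ is multiplicative over the parts. The same holds for columns. Multiplying Lemma~\ref{lem:HN} by $p_\sigma p'_\tau/(a!\,b!)$ and summing over $\sigma,\tau$ therefore gives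
\begin{equation}\label{eq:HN}
h_ah'_b=\sum X^{b_-(a_0+a_+)+b_0a_+}\;\gamma^-_{a_-,b_-}\,\gamma^0_{a_0,b_0}\,\gamma^+_{a_+,b_+},
\end{equation}
summed over $a_-+a_0+a_+=a$ and $b_-+b_0+b_+=b$. Define
\[
S(\zeta)=\sum_{n\ge0}\zeta^n\,X^{-\binom n2}\,\gamma^0_{n,n}.
\]
The factor $X^{-\binom n2}$ is chosen to absorb the weight $X^{|I'||J_0|}$ of Lemma~\ref{lem:marked}, through the identity $\binom n2=\binom a2+\binom{n-a}2+a(n-a)$. For a part $r$ of $\kappa$ let $Q_{\lambda,\kappa,r}=Q_{\sigma,\tau,d}$ with $\sigma,\tau$ of types $\lambda,\kappa$ and $|d|=r$.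

\begin{lemma}\label{lem:logS}
Write $\log S(\zeta)=\sum_{n\ge1}\zeta^nX^{-\binom n2}\sum_{\lambda,\kappa\vdash n}c_{\lambda,\kappa}\,\dfrac{p_\lambda p'_\kappa}{z_\lambda z_\kappa}$. Then $c_{\lambda,\kappa}=Q_{\lambda,\kappa,r}$ for every part $r$ of $\kappa$.
\end{lemma}

\begin{proof}
Fix $r\ge1$ and let $\partial_r=p'_r\,\partial/\partial p'_r$. This derivation multiplies $p'_\kappa$ by the multiplicity $m_r(\kappa)$ of $r$ in $\kappa$. So $\partial_rS$ is the sum of $\zeta^nX^{-\binom n2}P^0_{\sigma,\tau}\,p_\sigma p'_\tau/n!^2$ over all $n$ and all triples $(\sigma,\tau,d)$ with $d$ an $r$-cycle of $\tau$. Insert Lemma~\ref{lem:marked} for each triple. There are $\binom na^2$ pairs $(I',J')$ of size $a$, we have $\binom na^2/n!^2=1/(a!^2(n-a)!^2)$, and $X^{-\binom n2}X^{a(n-a)}=X^{-\binom a2}X^{-\binom{n-a}2}$. The sum factors as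
\[
\partial_rS=S\cdot\sum_{a\ge1}\zeta^aX^{-\binom a2}\frac1{a!^2}\sum_{\sigma',\tau'\in S_a}p_{\sigma'}p'_{\tau'}\sum_{d}Q_{\sigma',\tau',d},
\]
with $d$ running over the $r$-cycles of $\tau'$. The second factor is therefore $\partial_r\log S$. Its coefficient of $\zeta^aX^{-\binom a2}p_\lambda p'_\kappa/(z_\lambda z_\kappa)$ is $m_r(\kappa)Q_{\lambda,\kappa,r}$ by this formula and $m_r(\kappa)c_{\lambda,\kappa}$ by the definition of $c_{\lambda,\kappa}$.
\end{proof}

\section{A triangular factorization and its principal minors}\label{sec:factor}

\begin{proposition}\label{prop:key}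
$Z(\zeta)=S(\zeta)\,Z(X\zeta)$.
\end{proposition}

The only information we have on $S$ is \eqref{eq:HN}, which also involves the unknown $\gamma^\pm$. To eliminate them we realize \eqref{eq:HN} as a product of three infinite matrices, of which the outer two are unitriangular and the middle one is diagonal with entries given by $S$. Determinants then forget the outer factors.

\subsection{The operators}
To keep all sums finite we truncate. Fix $D\ge1$ and let $\mathcal R$ be the quotient of $\mathbb R[p,p',\zeta]$ by the ideal spanned by the monomials whose $p$-degree, $p'$-degree or $\zeta$-degree exceeds $D$. The series $Z$ and $S$ have images in $\mathcal R$, and it suffices to prove the proposition in $\mathcal R$ for every $D$. The algebra $\mathcal R$ is commutative and finite-dimensional. Let $\|\cdot\|$ be the sum of the absolute values of the coefficients in the monomial basis; it satisfies $\|rr'\|\le\|r\|\,\|r'\|$ and $\|1\|=1$. The ideal $\mathfrak m$ of elements without constant term satisfies $\mathfrak m^{3D+1}=0$, since in a product of $3D+1$ variables one of the three degrees exceeds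 $D$.

The power of $X$ in \eqref{eq:HN} counts pairs consisting of a column in one block and a row in a later block. Such weights arise from reordering words in two letters $u$ (row) and $y$ (column) that satisfy the quantum torus relation $yu=Xuy$. We represent this relation on the free $\mathcal R$-module with basis $v_k$, $k\in\mathbb Z$, by
\[
uv_k=v_{k+1},\qquad yv_k=\zeta X^kv_{k-1}.
\]
Indeed $yuv_k=\zeta X^{k+1}v_k=Xuyv_k$. It follows that $u^ay^b\cdot u^{a'}y^{b'}=X^{ba'}u^{a+a'}y^{b+b'}$, and applying $y$ to $v_j,v_{j-1},\dots,v_{j-b+1}$ in turn gives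
\begin{equation}\label{eq:action}
u^ay^bv_j=\zeta^bX^{bj-\binom b2}\,v_{j+a-b}.
\end{equation}
Put $L=\sum_ah_au^a$, $U=\sum_bh'_by^b$ and $G_*=\sum_{a,b}\gamma^*_{a,b}u^ay^b$. These sums are finite, as the coefficients vanish in $\mathcal R$ for $a>D$ or $b>D$. In $G_-G_0G_+$ the product rule produces the factor $X^{b_-a_0}\cdot X^{(b_-+b_0)a_+}$, which is the weight in \eqref{eq:HN}. Hence
\begin{equation}\label{eq:LU}
LU=G_-G_0G_+ .
\end{equation}
For an operator $\Psi$ define the matrix entries by $\Psi v_j=\sum_i\Psi_{ij}v_i$, and let $[\Psi]_K=(\Psi_{ij})_{0\le i,j\le K}$. The matrices $L$ and $G_+$ are lower unitriangular, and $U$ and $G_-$ are upper unitriangular; for $G_\pm$ this follows from the sizes forced by the types $(\pm)$. By \eqref{eq:action}, $G_0$ is diagonal: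
\[
G_0v_k=\sum_a\gamma^0_{a,a}\,\zeta^aX^{ak-\binom a2}v_k=S(\zeta X^k)\,v_k .
\]
So \eqref{eq:LU} equates a product lower$\,\cdot\,$upper with a product upper$\,\cdot\,$diagonal$\,\cdot\,$lower, and the window $[0,K]$ cuts the two sides differently. In $(LU)_{ij}$ the intermediate index is at most $\min(i,j)$, so it can leave the window only below $0$; these excursions will produce the sum over partitions. In $(G_-G_0G_+)_{ij}$ the intermediate index is at least $\max(i,j)$, so it can leave the window only above $K$, where $y$ is of order $X^K$; these excursions become negligible as $K\to\infty$. This is where $X<1$ is used.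

\begin{example}\label{ex:D1}
Let $D=1$ and write $p,p'$ for $p_1,p'_1$, so $p^2=p'^2=\zeta^2=0$. A single column without rows has type $(-)$, a single row without columns has type $(+)$, and a graph on one row and one column is semistable when its edge is present. Thus $\gamma^-_{0,1}=p'$, $\gamma^+_{1,0}=p$, $\gamma^0_{1,1}=(1-X)pp'$, and \eqref{eq:LU} reads
\[
(1+pu)(1+p'y)=(1+p'y)\,\bigl(1+(1-X)pp'uy\bigr)\,(1+pu),
\]
which holds because $yu+(1-X)uy=uy$. The matrix $[LU]_K$ is tridiagonal, with $1+\zeta pp'X^k$ in position $(k,k)$, $p$ in position $(k,k-1)$, and $\zeta p'X^k$ in position $(k-1,k)$. Only the identity and the single adjacent transpositions contribute to the determinant, so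
\[
\det[LU]_K=1+\zeta pp'\Bigl(\sum_{k=0}^KX^k-\sum_{k=1}^KX^k\Bigr)=1+\zeta pp'=Z(\zeta).
\]
The surviving term comes from the excursion $v_0\to v_{-1}\to v_0$ and corresponds to $\mu=(1)$. On the other side, $\prod_{k=0}^KS(\zeta X^k)=1+\zeta pp'(1-X^{K+1})$. The missing term $\zeta pp'X^{K+1}$ comes from the excursion $v_K\to v_{K+1}\to v_K$, and it tends to $0$.
\end{example}

\subsection{The minors of $LU$}
We use two standard identities. The Cauchy--Binet formula, valid over any commutative ring, says that for matrices $\Psi$ of size $N\times N'$ and $\Psi'$ of size $N'\times N$, the determinant $\det(\Psi\Psi')$ is the sum, over the $N$-element sets of intermediate indices, of the products of the corresponding maximal minors of $\Psi$ and $\Psi'$. The Jacobi--Trudi identity says that $s_\mu=\det(h_{\mu_r-r+c})_{1\le r,c\le N}$ for every $N\ge\ell(\mu)$.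

\begin{lemma}\label{lem:minorLU}
If $K+1\ge D$, then $\det[LU]_K=Z(\zeta)$ in $\mathcal R$.
\end{lemma}

\begin{proof}
Let $\binom k2=k(k-1)/2$ for all $k\in\mathbb Z$, so that $\binom{k+1}2-\binom k2=k$. We have $L_{il}=h_{i-l}$. For $l\le j$, formula \eqref{eq:action} with $a=0$, $b=j-l$ has exponent $j+(j-1)+\dots+(l+1)$, so
\[
U_{lj}=h'_{j-l}\,\zeta^{j-l}\,X^{\binom{j+1}2-\binom{l+1}2},
\]
and $U_{lj}=0$ for $l>j$. For $0\le i,j\le K$, a nonzero term $L_{il}U_{lj}$ has $i-D\le l\le i$, so $-D\le l\le K$. By Cauchy--Binet, $\det[LU]_K$ is the sum of $\det(L_{i,l_j})\det(U_{l_i,j})$ over the sequences $-D\le l_0<\dots<l_K\le K$. Put $\mu_{i+1}=i-l_i$. Then $\mu_{i+1}-\mu_{i+2}=l_{i+1}-l_i-1\ge0$, $\mu_{K+1}=K-l_K\ge0$ and $\mu_1=-l_0\le D$. So the sequences correspond bijectively to the partitions $\mu$ with at most $K+1$ parts and $\mu_1\le D$.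

The first minor is $\det(h_{\mu_{j+1}+i-j})=s_\mu$. In the expansion of the second minor, every nonzero term carries the same power $\sum_jj-\sum_il_i=|\mu|$ of $\zeta$ and the same power of $X$, with exponent
\[
\sum_{j=0}^K\binom{j+1}2-\sum_{i=0}^K\binom{l_i+1}2=\sum_{r=1}^{K+1}\Bigl[\binom r2-\binom{r-\mu_r}2\Bigr]=\sum_r\sum_{c=1}^{\mu_r}(r-c)=-\mathrm{ct}(\mu).
\]
What remains is $\det(h'_{\mu_{i+1}+j-i})=s'_\mu$. So $\mu$ contributes $\zeta^{|\mu|}X^{-\mathrm{ct}(\mu)}s_\mu s'_\mu$. The omitted partitions have $\mu_1>D$ or more than $K+1\ge D$ parts, hence $|\mu|>D$, and they contribute $0$ to $Z$ in $\mathcal R$.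
\end{proof}

\subsection{The minors of $G_-G_0G_+$}

\begin{lemma}\label{lem:minorG}
Let $S_K(\zeta)=\prod_{k=0}^KS(\zeta X^k)$. Then $\det[G_-G_0G_+]_K-S_K(\zeta)\to0$ in $\mathcal R$ as $K\to\infty$.
\end{lemma}

\begin{proof}
The notation $O(\cdot)$ refers to norms, with constants that depend only on $D$ and $X$. By \eqref{eq:action}, $(G_\pm)_{ik}=\sum\gamma^\pm_{a,b}\,\zeta^bX^{bk-\binom b2}$, summed over $0\le a,b\le D$ with $a-b=i-k$. Hence $(G_\pm)_{ik}=0$ for $|i-k|>D$, the off-diagonal entries lie in $\mathfrak m$, and $(G_\pm)_{ik}=O(1)$ for $k\ge0$. For $0\le i<k$ only terms with $b\ge1$ occur, so $(G_-)_{ik}=O(X^k)$. In the same way $S(\zeta X^k)-1$ lies in $\mathfrak m$ and is $O(X^k)$ for $k\ge0$. Therefore $S(\zeta X^k)^{-1}=\sum_{r=0}^{3D}(1-S(\zeta X^k))^r=O(1)$, and $\|S_K\|\le\prod_{k\ge0}(1+O(X^k))=O(1)$.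

Let $K+1\ge D$. For $0\le i,j\le K$, triangularity gives
\[
(G_-G_0G_+)_{ij}=\sum_{k\ge\max(i,j)}(G_-)_{ik}\,S(\zeta X^k)\,(G_+)_{kj}=(\Gamma_K)_{ij}+(E_K)_{ij},
\]
where $\Gamma_K=[G_-]_K[G_0]_K[G_+]_K$ collects the terms with $k\le K$ and $E_K$ those with $k>K$. The outer factors of $\Gamma_K$ are unitriangular, so $\det\Gamma_K=S_K(\zeta)$. A nonzero term of $E_K$ has $K<k\le\min(i,j)+D$. So $E_K$ vanishes outside its last $D$ rows and columns, and each entry is a sum of at most $D$ terms that are $O(X^K)$.

A small perturbation of a matrix of growing size need not have a small effect on its determinant, so we reduce to a matrix of fixed size. For a square matrix $\Psi$ over $\mathcal R$ let $\|\Psi\|=\max_i\sum_j\|\Psi_{ij}\|$; this norm is submultiplicative. The matrix $1-[G_\pm]_K$ has entries in $\mathfrak m$ and at most $D$ nonzero entries in each row, each $O(1)$. So $[G_\pm]_K^{-1}=\sum_{r=0}^{3D}(1-[G_\pm]_K)^r$ has norm $O(1)$. Together with the bound on $S(\zeta X^k)^{-1}$ this gives $\|\Gamma_K^{-1}\|=O(1)$, and so $\|\Gamma_K^{-1}E_K\|=O(X^K)$. Only the last $D$ columns of $\Gamma_K^{-1}E_K$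 are nonzero. Hence $1+\Gamma_K^{-1}E_K$ is block upper triangular with an identity block, and its determinant is that of its lower right $D\times D$ block. This block tends to the identity matrix, so its determinant tends to $1$. Finally
\[
\det[G_-G_0G_+]_K-S_K=S_K\cdot\bigl(\det(1+\Gamma_K^{-1}E_K)-1\bigr)\longrightarrow0,
\]
because $S_K$ is bounded.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
By \eqref{eq:LU} and Lemmas~\ref{lem:minorLU} and~\ref{lem:minorG}, $S_K(\zeta)\to Z(\zeta)$ in $\mathcal R$. The substitution $\zeta\mapsto X\zeta$ is a linear map of the finite-dimensional space $\mathcal R$, hence continuous, so $S_K(X\zeta)\to Z(X\zeta)$. Let $K\to\infty$ in $S_{K+1}(\zeta)=S(\zeta)\,S_K(X\zeta)$.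
\end{proof}

\section{Proof of the probabilistic formula, and consequences}\label{sec:conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:prob}]
By Proposition~\ref{prop:key} and Lemma~\ref{lem:frobenius},
\[
\log S(\zeta)=\log Z(\zeta)-\log Z(X\zeta)=\sum_{n\ge1}\zeta^n(1-X^n)\sum_{\lambda,\kappa\vdash n}\frac{p_\lambda}{z_\lambda}\,p'_\kappa\,\mathcal F_{\lambda,\kappa}(-\log X).
\]
Comparing the coefficient of $\zeta^np_\lambda p'_\kappa/z_\lambda$ with Lemma~\ref{lem:logS} gives $X^{-\binom n2}Q_{\lambda,\kappa,r}/z_\kappa=(1-X^n)\mathcal F_{\lambda,\kappa}(-\log X)$ for every part $r$ of $\kappa$. This holds for all $X\in(0,1)$, hence as an identity of Laurent polynomials.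
\end{proof}

By Section~\ref{sec:lattice}, Theorem~\ref{thm:double} follows, and with it Theorem~\ref{thm:single}. We record three consequences.

\subsection{An explicit sum over graphs}
For $\tau=\mathrm{id}$ the orbits on $[n]\times[n-1]$ are the sets $c\times\{j\}$ with $c$ a cycle of $\sigma$. An invariant graph is then a bipartite graph between the cycles of $\sigma$ and the columns, and $|N(Y)|$ is the total length of the cycles adjacent to $Y$. With $\lambda_c$ the length of $c$, equation \eqref{eq:Pi} for $\nu=(1^{n-1})$ reads
\[
n!\,X^{\binom n2}\mathcal F(\lambda;-\log X)=\sum_B\ \prod_{(c,j)\in B}(1-X^{\lambda_c})\prod_{(c,j)\notin B}X^{\lambda_c},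
\]
where $n\ge2$ and $B$ runs over the bipartite graphs between the cycles of $\sigma$ and $[n-1]$ such that $\sum_{c\in N(Y)}\lambda_c\ge|Y|+1$ for all nonempty $Y\subseteq[n-1]$. The graph computations of Section~\ref{sec:hexagon} are the cases $n=3$.

\subsection{Positivity and independence of the marked cycle}
By Theorem~\ref{thm:prob}, for all $\lambda,\kappa\vdash n$ and $t>0$ the number $z_\kappa(1-e^{-nt})e^{-t\binom n2}\mathcal F_{\lambda,\kappa}(t)$ is a probability, and $Q_{\sigma,\tau,d}$ does not depend on the cycle $d$. The events for different $d$ are different, as the following case shows.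

\begin{example}
Let $n=3$, $\sigma=\mathrm{id}$, $\tau=(1\,2)$. Columns $1$ and $2$ have a common neighborhood $N_1$, which contains each row with probability $1-X^2$, and column $3$ has a neighborhood $N_3$, which contains each row with probability $1-X$. For $d=\{3\}$ the event is $N_1=[3]$ and $N_3\ne\emptyset$, of probability $(1-X^2)^3(1-X^3)$. For $d=\{1,2\}$ the event is $|N_1|\ge2$, $|N_3|\ge2$ and $N_1\cup N_3=[3]$. If $N_1=[3]$ we need $|N_3|\ge2$, of probability $(1-X)^2(1+2X)$. If $N_1$ misses one row, then $N_3$ must contain that row and one more, which has probability $(1-X)(1-X^2)$. The total is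
\[
(1-X^2)^3\bigl[(1-X)^2(1+2X)+3X^2(1-X)\bigr]=(1-X^2)^3(1-X)(1+X+X^2),
\]
the same value.
\end{example}

\subsection{One-part double Hurwitz numbers}

\begin{corollary}
For all $n\ge1$ and $\lambda\vdash n$,
\[
\mathcal F_{\lambda,(n)}(-\log X)=\frac{X^{-\binom n2}}{n}\cdot\frac{\prod_i(1-X^{n\lambda_i})}{1-X^n}.
\]
\end{corollary}

\begin{proof}
Let $\tau$ be an $n$-cycle and $d=J$. The only set disjoint from $d$ is empty, so $Q_{\sigma,\tau,d}$ is the probability of semistability. We claim that an invariant graph is semistable if and only if no row is isolated. An isolated row gives $f(J)<0$. If no row is isolated, give each edge the weight $1/\deg(i)$, where $i$ is its row. Each row has total weight $1$. The weights are invariant under $\sigma\times\tau$ and $\tau$ permutes the columns transitively, so all columns have the same total weight, which is $n/n=1$. The edges at a set $Y$ of columns have total weight $|Y|$ and are among the edges at the rows $N(Y)$, of total weight $|N(Y)|$. So $f(Y)\ge0$.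

The rows in one cycle $c$ of $\sigma$ have the same degree. So no row is isolated exactly when each block $c\times J$ contains an edge, and by (F3) and (F4) this has probability $\prod_i(1-X^{n\lambda_i})$. Now apply Theorem~\ref{thm:prob} with $z_{(n)}=n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{RS}
\emph{Research Statement},
\texttt{https://people.math.umass.edu/\allowbreak\~{}douvropoulos/\allowbreak Research\_Statement\_Fall\_2022.pdf}.

\end{thebibliography}
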